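\title{Stern polynomials have no zeros in the half-plane $\operatorname{Re} z\ge 1$}

\begin{abstract}
The Stern polynomials are defined by $B_0=0$, $B_1=1$, $B_{2n}=zB_n$ and $B_{2n+1}=B_n+B_{n+1}$. We prove the conjecture that all their zeros lie in the open half-plane $\operatorname{Re}z<1$; the constant $1$ cannot be lowered. The ratio of two consecutive Stern polynomials is a continued fraction governed by the run lengths of a binary expansion. The argument principle reduces the problem to the line $\operatorname{Re}z=1$, and on that line all values of the continued fraction are trapped in two explicit half-planes. We also determine how closely the zeros approach the line near $z=1$: the sharp constant $\kappa$ in $1-\operatorname{Re}z\gtrsim\kappa(\operatorname{Im}z)^2$ is $\frac12-\frac1\pi$.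
\end{abstract}

\section{Introduction}\label{sec:intro}

The Stern polynomials $B_n(z)$ are defined by $B_0(z)=0$, $B_1(z)=1$ and, for $n\ge1$,
\[
B_{2n}(z)=zB_n(z),\qquad B_{2n+1}(z)=B_n(z)+B_{n+1}(z).
\]
At $z=2$ the recursion returns $B_n(2)=n$, so $B_n$ is a polynomial refinement of the way $n$ is built from its binary digits. An even index only contributes a factor $z$, and the first polynomials of odd index are
\begin{gather*}
B_3=z+1,\qquad B_5=2z+1,\qquad B_7=z^2+z+1,\qquad B_9=(z+1)^2,\\
B_{11}=z^2+3z+1,\qquad B_{13}=2z^2+2z+1,\qquad B_{15}=z^3+z^2+z+1.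
\end{gather*}
Where do the zeros lie? For $m\ge1$ the polynomial $B_m$ has nonnegative coefficients and is not identically zero, so it has no zero on the positive real axis. The zeros of the polynomials listed above all satisfy $\operatorname{Re}z\le0$, but this does not persist. From $B_{2^k}=z^k$ and $B_{2^k-1}=B_{2^{k-1}-1}+z^{k-1}$ we get
\begin{equation}\label{eq:cyclotomic}
B_{2^k-1}=1+z+\dots+z^{k-1}=\frac{z^k-1}{z-1},
\end{equation}
which vanishes at $e^{2\pi i/k}\to1$. So no half-plane $\operatorname{Re}z<c$ with $c<1$ contains all zeros. The unit disk does not contain them either, since $B_{11}$ vanishes at $-\frac12(3+\sqrt5)$. The smallest half-plane of this kind that remains a candidate is $\operatorname{Re}z<1$, and Conjecture~3.1 of \cite{source} asserts that it works: the zeros of all Stern polynomials $B_m$, $m\ge2$, lie in the open half-plane $\{z\in\mathbb C:\operatorname{Re}z<1\}$. We prove this.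

\begin{theorem}\label{thm:main}
If $m\ge1$ and $\operatorname{Re}z\ge1$, then $B_m(z)\ne0$. Hence all zeros of all $B_m$, $m\ge2$, lie in the half-plane $\operatorname{Re}z<1$.
\end{theorem}

By \eqref{eq:cyclotomic} the constant $1$ is sharp, and the zeros accumulate at the boundary point $z=1$. One may ask how much room there is near that point. A point $z=x+iy$ of the closed unit disk satisfies $y^2\le(1-x)(1+x)\le2(1-x)$, so $1-x\ge\frac12y^2$, and the zeros $e^{2\pi i/k}$ have $(1-x)/y^2\to\frac12$. If the zeros near $1$ stayed in the unit disk, the constant $\frac12$ would describe their approach to the line. They do not stay there: the true constant is smaller, but still positive.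

\begin{theorem}\label{thm:parabola}
Let $\kappa^*=\frac12-\frac1\pi$.
\begin{itemize}
\item[(i)] For every $\varepsilon>0$ there is $\rho>0$ such that every zero $z$ of every $B_m$, $m\ge1$, with $|z-1|<\rho$ satisfies $\operatorname{Re}z<1-(\kappa^*-\varepsilon)(\operatorname{Im}z)^2$.
\item[(ii)] There are zeros $z\to1$ of Stern polynomials with $(1-\operatorname{Re}z)/(\operatorname{Im}z)^2\to\kappa^*$.
\end{itemize}
\end{theorem}

The proofs study ratios of consecutive polynomials rather than the polynomials themselves. Section~\ref{sec:cf} writes such a ratio as a continued fraction, so that $B_m(z)\neq0$ for all $m$ follows once the orbit of a family of M\"obius maps is shown to avoid $0$. Section~\ref{sec:traps} describes the tool for this, a pair of half-planes that the orbit cannot leave. Section~\ref{sec:near1} carries out the method near $z=1$, where the estimates are short and the shape of the half-planes is forced; this gives Theorem~\ref{thm:parabola}. That section is not used in the proof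 of Theorem~\ref{thm:main}, but it is the model for it. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to the line $\operatorname{Re}z=1$, and Sections~\ref{sec:steep} and~\ref{sec:shallow} treat the parts $\operatorname{Im}z\ge\sqrt3$ and $0<\operatorname{Im}z\le\sqrt3$ of that line.

\section{Binary runs and a continued fraction}\label{sec:cf}

Appending a binary digit to $n$ replaces the pair $(B_n,B_{n+1})$ by $(B_{2n},B_{2n+1})$ or by $(B_{2n+1},B_{2n+2})$, and both pairs depend linearly on $(B_n,B_{n+1})$. On ratios this reads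
\begin{equation}\label{eq:digits}
\frac{B_{2n+1}}{B_{2n+2}}=\frac1z\Bigl(1+\frac{B_n}{B_{n+1}}\Bigr)\quad\text{(digit $1$)},\qquad
\frac{B_{2n+1}}{B_{2n}}=\frac1z\Bigl(1+\frac{B_{n+1}}{B_n}\Bigr)\quad\text{(digit $0$)}.
\end{equation}
Both digits act by the same affine map $r\mapsto(1+r)/z$, provided that we follow $B_n/B_{n+1}$ while appending ones and $B_{n+1}/B_n$ while appending zeros. A change of digit inverts the ratio. It is therefore natural to group the digits into \emph{runs}, the maximal blocks of equal digits. Applying the affine map $b$ times sends $w$ to $c_b+x_bw$, where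
\[
x_b=z^{-b},\qquad c_b=\sum_{j=1}^bz^{-j}=\frac{1-x_b}{z-1}\quad(z\ne1).
\]
For a \emph{word} $(a_1,\dots,a_k)$ of positive integers, called \emph{letters}, define
\[
R(a_1)=c_{a_1},\qquad R(a_1,\dots,a_k)=c_{a_k}+\frac{x_{a_k}}{R(a_1,\dots,a_{k-1})}.
\]
By induction these are rational functions of $z$ with real coefficients that are positive for real $z>0$; in particular none of them vanishes identically.

\begin{lemma}\label{lem:cf}
Let the binary expansion of $n\ge1$ have successive runs of lengths $a_1,\dots,a_k$, starting with the leading run of ones. Then $R(a_1,\dots,a_k)$ equals $B_n/B_{n+1}$ if $k$ is odd and $B_{n+1}/B_n$ if $k$ is even.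
\end{lemma}

\begin{proof}
The last digit of $n$ is $1$ exactly when $k$ is odd. We use induction on the number of digits. For $n=1$ we have $B_1/B_2=1/z=c_1$. Let $R=R(a_1,\dots,a_k)$ be the ratio attached to $n$, write $a=a_k$ and $R=c_a+x_aw$, where $w=0$ if $k=1$ and $w=1/R(a_1,\dots,a_{k-1})$ otherwise, and append a digit. The left sides of \eqref{eq:digits} are the ratios that the lemma attaches to $2n+1$ and to $2n$. If the new digit equals the last digit of $n$, the ratio on the right side of \eqref{eq:digits} is $R$, and $(1+c_a+x_aw)/z=c_{a+1}+x_{a+1}w=R(a_1,\dots,a_{k-1},a+1)$. If it differs, the ratio on the right side is $1/R$, and $(1+1/R)/z=c_1+x_1/R=R(a_1,\dots,a_k,1)$.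
\end{proof}

For example, $12$ has binary expansion $1100$, and
\[
R(2,2)=\frac{z+1}{z^2}+\frac1{z+1}=\frac{2z^2+2z+1}{z^2(z+1)}=\frac{B_{13}}{B_{12}}.
\]
A ratio sees a zero of $B_m$ only if the zero does not cancel against the neighbor $B_{m+1}$. Away from $z=0$ there is no cancellation.

\begin{lemma}\label{lem:zeros}
Let $z_0\ne0$.
\begin{itemize}
\item[(a)] If no $R(a_1,\dots,a_k)$ has a zero or a pole at $z_0$, then $B_m(z_0)\ne0$ for all $m\ge1$.
\item[(b)] If some $R(a_1,\dots,a_k)$ has a zero at $z_0$, then $B_m(z_0)=0$ for some $m\ge2$.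
\end{itemize}
\end{lemma}

\begin{proof}
(a) The polynomials $B_n$ and $B_{n+1}$, $n\geq1$, do not both vanish at $z_0$. This holds for $(B_1,B_2)=(1,z)$. If $B_{2n}=zB_n$ and $B_{2n+1}=B_n+B_{n+1}$ both vanish at $z_0\ne0$, then so do $B_n$ and $B_{n+1}$; the same follows if $B_{2n+1}$ and $B_{2n+2}=zB_{n+1}$ both vanish. Induction on $n$ gives the claim. So if $B_m(z_0)=0$, then $B_{m+1}(z_0)\ne0$, and the function that Lemma~\ref{lem:cf} attaches to $n=m$ has a zero or a pole at $z_0$.

(b) Every word is the sequence of run lengths of some $n\geq 1$. By Lemma~\ref{lem:cf} the function $R(a_1,\dots,a_k)$ is a quotient of $B_n$ and $B_{n+1}$, and the numerator vanishes at $z_0$; it is not $B_1=1$.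
\end{proof}

\section{Traps made of half-planes}\label{sec:traps}

Fix $z\ne0$ and consider the maps
\[
T_b(r)=c_b+\frac{x_b}r,\qquad T_b(\infty)=c_b\qquad(b\ge1).
\]
The values of the continued fractions at $z$ are obtained from $\infty$ by applying the maps $T_b$ in an arbitrary order. There are infinitely many maps and infinitely many words, so we look for sets that the orbit cannot leave.

A \emph{trap} at $z$ consists of two sets $K_1,K_2\subset\mathbb C\setminus\{0\}$ and a division of the letters into \emph{short} and \emph{long} ones such that $T_b$ maps $K_1\cup K_2\cup\{\infty\}$ into $K_1$ if $b$ is short and into $K_2$ if $b$ is long.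

\begin{lemma}\label{lem:trap}
If there is a trap at $z\neq0$, then every $R(a_1,\dots,a_k)$ is holomorphic at $z$ with value in $K_1\cup K_2$, and $B_m(z)\ne0$ for all $m\ge1$.
\end{lemma}

\begin{proof}
The function $R(a_1)=c_{a_1}$ is holomorphic at $z$ with value $T_{a_1}(\infty)$. If $R(a_1,\dots,a_{k-1})$ is holomorphic at $z$ with value $r\in K_1\cup K_2$, then $r\ne0$, so $R(a_1,\dots,a_k)$ is holomorphic at $z$ with value $T_{a_k}(r)\in K_1\cup K_2$. The last assertion is Lemma~\ref{lem:zeros}(a).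
\end{proof}

Our traps are built from the closed half-planes
\[
H(\alpha,q)=\{r\in\mathbb C:\operatorname{Re}(e^{i\alpha}r)\ge q\}\qquad(\alpha\in\mathbb R,\ q\ge0).
\]
Thus $H(0,q)$ is $\operatorname{Re}r\ge q$ and $H(\frac\pi2,q)$ is $\operatorname{Im}r\le-q$. Half-planes are convenient because inversion turns them into disks, whose extent in any direction is explicit. Throughout the paper we write
\[
z=|z|e^{i\vartheta},\qquad h=\frac\vartheta2,\qquad \lambda=\frac{\ln|z|}\vartheta\quad(\vartheta\neq0),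
\]
and, for the letter $b$ under consideration,
\[
\beta=b\vartheta,\qquad X=|z|^{-b}=e^{-\lambda\beta},\qquad\text{so that}\quad x_b=Xe^{-i\beta}.
\]
The angle $\beta$ is the rotation and $X$ the damping produced by a run of length $b$; the number $\lambda$ is the damping rate per unit of rotation.

\begin{lemma}[One step]\label{lem:step}
Let $\alpha,\alpha'\in\mathbb R$ and $q'>0$. If $r\in H(\alpha',q')$ or $r=\infty$, then
\[
\operatorname{Re}\bigl(e^{i\alpha}T_b(r)\bigr)\ge\operatorname{Re}(e^{i\alpha}c_b)-\frac X{2q'}\bigl(1-\cos(\alpha+\alpha'-\beta)\bigr).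
\]
\end{lemma}

\begin{proof}
Let $w=1/r$. For finite $r$ we have $r=\overline w/|w|^2$, so $r\in H(\alpha',q')$ means $\operatorname{Re}(e^{-i\alpha'}w)\ge q'|w|^2$, which is the inequality $|w-e^{i\alpha'}/(2q')|\le1/(2q')$. Hence $w=(e^{i\alpha'}+u)/(2q')$ with $|u|\le1$, and $w=0$ has this form too. Then
\[
\operatorname{Re}(e^{i\alpha}x_bw)=\frac X{2q'}\operatorname{Re}\bigl(e^{i(\alpha+\alpha'-\beta)}+e^{i(\alpha-\beta)}u\bigr)\ge\frac X{2q'}\bigl(\cos(\alpha+\alpha'-\beta)-1\bigr).\qedhere
\]
\end{proof}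

We call $\operatorname{Re}(e^{i\alpha}c_b)$ the \emph{gain} and the subtracted term the \emph{loss}. To show that $T_b$ maps the \emph{source} $H(\alpha',q')\cup\{\infty\}$ into the \emph{target} $H(\alpha,q)$ it suffices to check that gain minus loss is at least $q$. A trap with two half-planes thus amounts to two inequalities for each letter, one for each source, and the starting point $\infty$ needs no separate treatment.

The loss vanishes when $\alpha+\alpha'=\beta$. For the letter $1$ this happens with $\alpha=\alpha'=h$, and the argument then works even for $q'=0$. This is the simplest instance of the method.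

\begin{lemma}[The letter $1$]\label{lem:one}
If $r\in H(h,0)\setminus\{0\}$ or $r=\infty$, then $T_1(r)\in\{r':\operatorname{Re}(e^{ih}r')\ge|z|^{-1}\cos h\}$.
\end{lemma}

\begin{proof}
With $w=1/r$ we have $\operatorname{Re}(e^{-ih}w)=\operatorname{Re}(e^{ih}r)/|r|^2\ge0$ for finite $r$, and $w=0$ for $r=\infty$. Since $T_1(r)=(1+w)/z$ and $e^{ih}/z=|z|^{-1}e^{-ih}$, we get $\operatorname{Re}(e^{ih}T_1(r))=|z|^{-1}\operatorname{Re}(e^{-ih}(1+w))\ge|z|^{-1}\cos h$.
\end{proof}

\begin{example}\label{ex:ones}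
Let $z\notin(-\infty,0]$ and $|\vartheta|<\pi$, so that $\cos h>0$. By Lemma~\ref{lem:one} the values $R(1),R(1,1),R(1,1,1),\dots$ at $z$ all lie in $H(h,|z|^{-1}\cos h)$, which does not contain $0$. So these functions have all their zeros and poles on $(-\infty,0]$. The first ones are
\[
\frac{B_1}{B_2}=\frac1z,\qquad\frac{B_3}{B_2}=\frac{z+1}z,\qquad\frac{B_5}{B_6}=\frac{2z+1}{z(z+1)},\qquad\frac{B_{11}}{B_{10}}=\frac{z^2+3z+1}{z(2z+1)}.
\]
\end{example}

Long letters do not respect this half-plane. For $z=1+iy$ with $y>0$ we have $c_b=-\frac iy(1-x_b)$, that is,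
\[
\operatorname{Re}c_b=\frac{X\sin\beta}y,\qquad-\operatorname{Im}c_b=\frac{1-X\cos\beta}y .
\]
For small $y$ the points $c_b$ start near $1,2,3,\dots$, travel along a slowly contracting spiral about $-i/y$, cross into the left half-plane when $\beta$ passes $\pi$, and come back toward $0$ when $\beta$ approaches $2\pi$; see Figure~\ref{fig:spiral}. All of them lie in the lower half-plane, but that half-plane is of no use for the letter $1$, because $T_1(r)$ is close to $1+1/r$ and inversion exchanges the lower and upper half-planes. This is why a trap has two sets: a half-plane facing roughly to the right for short letters, and one facing roughly downward for long letters.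

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw[->,gray] (-4,0)--(4.6,0);
\draw[->,gray] (0,-7)--(0,1.3);
\draw[very thick] (-4,0)--(0,0);
\draw[dashed] (-0.430,-7)--(0.649,1.2) node[right] {$K_1$ to the right};
\draw[dashed] (4.5,-0.175)--(-4,-1.294) node[below] {$K_2$ below};
\foreach \n in {1,...,6} \fill ({3.732*pow(0.9659,\n)*sin(15*\n)},{-3.732*(1-pow(0.9659,\n)*cos(15*\n))}) circle (2.4pt);
\foreach \n in {7,...,36} \draw ({3.732*pow(0.9659,\n)*sin(15*\n)},{-3.732*(1-pow(0.9659,\n)*cos(15*\n))}) circle (2.4pt);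
\node[above right] at (0.93,-0.2) {$c_1$};
\node[right] at (3.1,-3.73) {$c_6$};
\node[below right] at (0,-6.25) {$c_{12}$};
\node[left] at (-2.1,-3.73) {$c_{18}$};
\node[above left] at (0,-2.1) {$c_{24}$};
\end{tikzpicture}
\caption{The points $c_b=z^{-1}+\dots+z^{-b}$, $1\le b\le36$, for $z=1+i\tan\vartheta$ with $\vartheta=\pi/12$. Filled points have $b\vartheta\le\pi/2$ and lie in the half-plane $K_1$; open points have $b\vartheta>\pi/2$ and lie in the half-plane $K_2$. The half-planes are those of Section~\ref{sec:shallow}; both avoid the ray $(-\infty,0]$, drawn thick.}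
\label{fig:spiral}
\end{figure}

\section{The neighborhood of $z=1$}\label{sec:near1}

Let $z=1+v+iy$ with $y>0$ small and $-\frac12y^2\le v\le0$. The symbols $O(\cdot)$ refer to $y\to0$ and are uniform in $v$ and in the letter $b$. We have $\vartheta=\arctan\frac y{1+v}=y+O(y^3)$ and $\ln|z|=\frac12\ln(1+2v+v^2+y^2)=v+\frac12y^2+O(y^4)$, hence
\begin{equation}\label{eq:lambda-near1}
\lambda=\frac y2+\frac vy+O(y^3).
\end{equation}

\subsection*{A limiting model}
The dangerous letters are those with $\beta$ near $2\pi$, where $c_b$ returns toward $0$ and only the damping keeps it away. To see how much damping is needed, let $z\to1$ along the parabola $v=-\kappa y^2$, $0\le\kappa\le\frac12$, through points with $\vartheta=2\pi/b$. Then $x_b=X=1-2\pi\lambda+O(y^2)$, and by \eqref{eq:lambda-near1}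
\[
c_b=\frac{1-X}{v+iy}\to-iA,\qquad A=2\pi\Bigl(\frac12-\kappa\Bigr).
\]
So $T_b$ tends to $r\mapsto-iA+1/r$, which on the imaginary axis $r=-i\varrho$ is $\varrho\mapsto A-1/\varrho$. If $A\ge2$, the ray $\varrho\ge1$ is preserved. If $A<2$, then $\varrho+1/\varrho\ge2$ shows that a positive $\varrho$ drops by at least $2-A$ at each step, so the orbit $A,\ A-1/A,\dots$ does not stay positive. The threshold $A=2$ is $\kappa=\frac12-\frac1\pi=\kappa^*$. On the line $\operatorname{Re}z=1$ we have $A=\pi$: near $z=1$, Theorem~\ref{thm:main} rests on the inequality $\pi>2$.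

The model also fixes the trap. Try $K_1=H(0,q_1)$ and $K_2=H(\frac\pi2,q_2)$. In the limit, the letter $1$ with source $K_2$ requires $1-\frac1{2q_2}\ge q_1$, and the letter with $\beta=2\pi$ requires $A-\frac1{2q_1}\ge q_2$ and $A-\frac1{q_2}\ge q_2$. For $A=2$ the last inequality forces $q_2=1$, and the first two then force $q_1=\frac12$.

\begin{proof}[Proof of Theorem~\ref{thm:parabola}(i), given Theorem~\ref{thm:main}]
We may assume $0<\varepsilon<\kappa^*$. By Theorem~\ref{thm:main} every zero has $\operatorname{Re}z<1$, which settles real zeros, and nonreal zeros come in conjugate pairs. So it suffices to find $y_0>0$ such that there is a trap at every $z=1+v+iy$ with $0<y\le y_0$ and $-(\kappa^*-\varepsilon)y^2\le v\le0$; then $\rho=y_0$ works by Lemma~\ref{lem:trap}. Since $\frac12-\kappa^*=\frac1\pi$, formula \eqref{eq:lambda-near1} gives, for small $y$,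
\begin{equation}\label{eq:lambda-bounds}
0<\Bigl(\frac1\pi+\varepsilon\Bigr)y-O(y^3)\le\lambda\le y,
\end{equation}
and in particular $X\le1$. Put $K_1=H(0,\frac12)$ and $K_2=H(\frac\pi2,1+\varepsilon)$, and call $b$ short if $\beta\le\frac\pi2$.

\emph{Short letters.} By Lemma~\ref{lem:step} with $\alpha=0$ and $\alpha'=0,\frac\pi2$ we need
\begin{equation}\label{eq:near1-short}
\operatorname{Re}c_b\ge\frac12+X\max\Bigl\{1-\cos\beta,\ \frac{1-\sin\beta}{2(1+\varepsilon)}\Bigr\}.
\end{equation}
In $\operatorname{Re}c_b=\sum_{j\le b}|z|^{-j}\cos j\vartheta$ all cosines are nonnegative and $|z|^{-j}\ge e^{-\lambda\pi/2}\ge1-2y$. For $b=1$ the left side of \eqref{eq:near1-short} is $1-O(y)$, and for small $y$ the right side is at most $\frac12+\frac1{2(1+\varepsilon)}=1-\frac\varepsilon{2(1+\varepsilon)}$, because $1-\cos\vartheta=O(y^2)$. For $b\ge2$ the right side is at most $\frac32$, and the left side is at least $2-O(y)$: for $b=2,3$ because $\cos\vartheta+\cos2\vartheta=2-O(y^2)$, and for $b\ge4$ because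 $\cos s\ge1-\frac{2s}\pi$ on $[0,\frac\pi2]$ gives
\[
\sum_{j\le b}\cos j\vartheta\ge b\Bigl(1-\frac{\beta+\vartheta}\pi\Bigr)\ge4\Bigl(\frac12-\frac\vartheta\pi\Bigr).
\]

\emph{Long letters.} By Lemma~\ref{lem:step} with $\alpha=\frac\pi2$ we need
\begin{equation}\label{eq:near1-long}
\operatorname{Re}(ic_b)\ge1+\varepsilon+X\max\Bigl\{1-\sin\beta,\ \frac{1+\cos\beta}{2(1+\varepsilon)}\Bigr\}.
\end{equation}
From $\frac i{z-1}=\frac{y+iv}{y^2+v^2}$, $1-x_b=1-X\cos\beta+iX\sin\beta$ and $|v|\le\frac12y^2$ we obtain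
\[
\operatorname{Re}(ic_b)=\frac{y(1-X\cos\beta)-vX\sin\beta}{y^2+v^2}\ge\frac{1-X\cos\beta}{y(1+y^2/4)}-\frac12|\sin\beta| .
\]
The right side of \eqref{eq:near1-long} is at most $4$. If $1-X\cos\beta\ge6y$, the left side is at least $\frac6{1+y^2/4}-\frac12>4$ for small $y$. Otherwise $X\cos\beta>1-6y>0$, so $\cos\beta>1-6y$. Write $\beta=2\pi j+\psi$ with $j\in\mathbb Z$ and $|\psi|\le\pi$. The inequality $1-\cos\psi\ge2\psi^2/\pi^2$ gives $|\psi|\le\pi\sqrt{3y}\le6\sqrt y$, and then $j\ge1$ for small $y$ because $\beta>\frac\pi2$. This is the regime of the model, and here the lower bound in \eqref{eq:lambda-bounds} is used: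
\[
1-X\cos\beta\ge1-X\ge1-e^{-\lambda(2\pi-6\sqrt y)}\ge(2+2\pi\varepsilon)y-O(y^{3/2}).
\]
As $|\sin\beta|\le6\sqrt y$, the left side of \eqref{eq:near1-long} is at least $2+2\pi\varepsilon-O(\sqrt y)$ and the right side is at most $2+\varepsilon+6\sqrt y$. Since $2\pi\varepsilon>\varepsilon$, inequality \eqref{eq:near1-long} holds for small $y$.
\end{proof}

For the converse we produce actual zeros from the orbits of the model that hit $0$. They come from repeating one long letter.

\begin{proof}[Proof of Theorem~\ref{thm:parabola}(ii)]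
Fix $k\ge1$, put $\varphi=\frac\pi{k+1}$, and let $a\geq1$ be a letter. Suppose that at some $z\neq0$ the numbers $c=c_a$ and $x=x_a$ satisfy
\begin{equation}\label{eq:resonance}
c=2i\sqrt x\cos\varphi
\end{equation}
for some choice of $\sqrt x$. Put $Q_j=(i\sqrt x)^j\,\frac{\sin((j+1)\varphi)}{\sin\varphi}$; the quotient of sines is the Chebyshev polynomial of the second kind $U_j(\cos\varphi)$. Then $Q_0=1$, $Q_1=c$, and the identity $\sin((j+2)\varphi)=2\cos\varphi\sin((j+1)\varphi)-\sin(j\varphi)$ gives $Q_{j+1}=cQ_j+xQ_{j-1}$. Moreover $Q_j\ne0$ for $0\le j<k$ and $Q_k=0$. Dividing the recurrence by $Q_j$ shows, by induction on $j\le k$, that the function $R(a,\dots,a)$ with $j$ letters is holomorphic at $z$ with value $Q_j/Q_{j-1}$. For $j=k$ the value is $0$, so $z$ is a zero of some $B_m$ by Lemma~\ref{lem:zeros}(b).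

We solve \eqref{eq:resonance} near $z=1$. Let $z=e^\eta\ne1$ and $\sqrt x=e^{-a\eta/2}$. Then $1-x=2\sqrt x\sinh\frac{a\eta}2$ and $c=(1-x)/(e^\eta-1)$, so \eqref{eq:resonance} is equivalent to $\sinh\frac{a\eta}2=i\cos\varphi\,(e^\eta-1)$. The model suggests $\beta\approx2\pi$ and $\ln|z|$ of order $a^{-2}$, so we substitute $\eta=\frac{2\pi i}a+\frac{2\xi}{a^2}$ with a new unknown $\xi\in\mathbb C$. Then $\sinh\frac{a\eta}2=\sinh(\pi i+\frac\xi a)=-\sinh\frac\xi a$, and multiplication by $-a$ gives
\[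
a\sinh\frac\xi a=-i\cos\varphi\cdot a(e^\eta-1).
\]
As $a\to\infty$, the left side tends to $\xi$ and the right side to $2\pi\cos\varphi$, locally uniformly in $\xi$. Hurwitz's theorem states that if holomorphic functions converge locally uniformly to a function that is not identically zero and vanishes at $\xi_0$, then every neighborhood of $\xi_0$ contains a zero of all but finitely many of them. Hence for large $a$ there are solutions $\xi_a\to2\pi\cos\varphi$. For the corresponding points $z_a=e^\eta=1+\eta+\frac12\eta^2+O(a^{-3})$ we have $\frac12\eta^2=-\frac{2\pi^2}{a^2}+O(a^{-3})$, so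
\[
\operatorname{Re}z_a=1+\frac{4\pi\cos\varphi-2\pi^2}{a^2}+o(a^{-2}),\qquad\operatorname{Im}z_a=\frac{2\pi}a+o(a^{-1}).
\]
Thus $z_a\ne1$ for large $a$, the points $z_a$ are zeros of Stern polynomials, $z_a\to1$, and
\[
\frac{1-\operatorname{Re}z_a}{(\operatorname{Im}z_a)^2}\to\frac12-\frac1\pi\cos\frac\pi{k+1}.
\]
(For $k=1$ the limit is the value $\frac12$ found for the zeros of \eqref{eq:cyclotomic}.) For each $k$ choose $a$ so large that $|z_a-1|<\frac1k$ and the ratio is within $\frac1k$ of its limit. As $k\to\infty$, these zeros tend to $1$ and their ratios tend to $\kappa^*$.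
\end{proof}

\section{Reduction to the line $\operatorname{Re}z=1$}\label{sec:reduction}

Building a trap at every point of the half-plane $\operatorname{Re}z\ge1$ would mean inequalities in two real parameters and a letter. The argument principle removes one parameter. Recall its statement: if $f$ is holomorphic on a neighborhood of a closed region bounded by a simple closed piecewise smooth curve $\Gamma$, and $f$ has no zeros on $\Gamma$, then the number of zeros inside equals the winding number of $f\circ\Gamma$ about $0$. It is not enough to know that $f\ne0$ on the line; we must also know that its values do not wind around $0$. This is guaranteed if they avoid a ray.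

\begin{proposition}\label{prop:line}
For every $y>0$ and every word, $R(a_1,\dots,a_k)$ is holomorphic at $1+iy$ and its value there does not lie in $(-\infty,0]$.
\end{proposition}

A half-plane $H(\alpha,q)$ with $q>0$ and $0\le\alpha\le\frac\pi2$ does not meet $(-\infty,0]$, since $\operatorname{Re}(e^{i\alpha}r)=r\cos\alpha\le0$ for real $r\le0$. By Lemma~\ref{lem:trap}, Proposition~\ref{prop:line} therefore follows once we have, at each point $1+iy$, a trap whose two sets are contained in half-planes of this kind. These traps are constructed in Propositions~\ref{prop:steep} and~\ref{prop:shallow}.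

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:line}]
Fix a word and write $R_j=R(a_1,\dots,a_j)$. We prove by induction on $j$ that $R_j$ has no zeros or poles in $\operatorname{Re}z\ge1$ and that
\begin{equation}\label{eq:asymp}
R_j(z)=Cz^{-d}\bigl(1+O(|z|^{-1})\bigr)\quad(z\to\infty)\qquad\text{with }C>0\text{ and }d\in\{0,1\}.
\end{equation}
The theorem then follows from Lemma~\ref{lem:zeros}(a).

\emph{Behavior at infinity.} We have $c_a=z^{-1}(1+O(|z|^{-1}))$, which is \eqref{eq:asymp} for $j=1$. If \eqref{eq:asymp} holds for $R_{j-1}$ with constants $C',d'$, then with $a=a_j$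
\[
R_j=z^{-1}\bigl(1+O(|z|^{-1})\bigr)+\frac1{C'}\,z^{-(a-d')}\bigl(1+O(|z|^{-1})\bigr).
\]
Here $a-d'\ge0$. The pair $(C,d)$ is $(1/C',0)$ if $a-d'=0$, is $(1+1/C',1)$ if $a-d'=1$, and is $(1,1)$ if $a-d'\ge2$.

\emph{Poles.} The function $R_1=c_{a_1}$ has its only pole at $0$, and $R_j=c_{a_j}+x_{a_j}/R_{j-1}$ has no pole in $\operatorname{Re}z\ge1$ because $R_{j-1}$ has no zero there.

\emph{Zeros.} Let $\Gamma$ be the boundary of the half-disk $\{\operatorname{Re}z>1,\ |z-1|<L\}$ with $L$ large. We claim that $R_j$ maps $\Gamma$ into the slit plane $\mathbb C\setminus(-\infty,0]$. At $1+iy$ with $y>0$ this is Proposition~\ref{prop:line}; at $1-iy$ it follows by conjugation, as $R_j$ has real coefficients; and $R_j(1)>0$. On the arc, $Cz^{-d}$ has argument in $(-\frac\pi2,\frac\pi2)$ because $\operatorname{Re}z>0$ and $d\le1$, and so has the factor $1+O(|z|^{-1})$ for large $L$; the product has argument in $(-\pi,\pi)$. The slit plane carries a holomorphic logarithm, so a closed curve in it has winding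 number $0$ about the origin. Hence $R_j$ has no zeros in the closed half-disk, for every large $L$.
\end{proof}

From now on $z=1+iy$ with $y=\tan\vartheta$, $0<\vartheta<\frac\pi2$. Put
\[
\delta=\cos\vartheta=|z|^{-1},\qquad S=\sin\vartheta,
\]
so that $X=\delta^b$ and $\delta=e^{-\lambda\vartheta}$. From $c_b=-i\cot\vartheta\,(1-Xe^{-i\beta})$ we get the gain in an arbitrary direction:
\begin{equation}\label{eq:gain}
\operatorname{Re}(e^{i\alpha}c_b)=\cot\vartheta\,\bigl[\sin\alpha+X\sin(\beta-\alpha)\bigr].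
\end{equation}
The two parts of the line behave differently. For $\vartheta\ge\frac\pi3$ we have $\delta\le\frac12$, the factors $X=\delta^b$ decay fast, and only the first few letters need individual attention. For $\vartheta\le\frac\pi3$ the damping can be arbitrarily weak, and it is better to treat $\beta$ as a continuous variable, as in Section~\ref{sec:near1}.

\section{The line for $y\ge\sqrt3$}\label{sec:steep}

Let $\frac\pi3\le\vartheta<\frac\pi2$ and $\mu=\cos h$. Then
\[
0<\delta\le\tfrac12,\qquad\tfrac1{\sqrt2}<\mu\le\tfrac{\sqrt3}2,\qquad\sin h\ge\tfrac12,\qquad\cot\vartheta\le\tfrac1{\sqrt3},\qquad2\mu^2=1+\delta .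
\]
All $c_b$ equal $\delta e^{-i\vartheta}+O(\delta^2)$, so the values $r$ can be as small as $\delta$ and the numbers $q$ must be of that order. For $b=1$ the term $x_1/r$ can then be much larger than $c_1$, and we rely on Lemma~\ref{lem:one}, which has no loss. It requires all values to lie in $H(h,0)$ and delivers $H(h,\delta\mu)$. For $b\ge2$ we use Lemma~\ref{lem:step}, which needs sources with $q'>0$. The half-plane $H(h,\delta\mu)$ is not a possible target for $b=2$: the gain is $\delta\mu+O(\delta^2)$, while the loss is of order $\delta$. In the direction $\alpha=\vartheta$ the gain is $\delta+O(\delta^2)$, and we keep half of it.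

\begin{proposition}\label{prop:steep}
Let $\frac\pi3\le\vartheta<\frac\pi2$. The sets $K_1=H(h,\delta\mu)$ and $K_2=H(h,0)\cap H(\vartheta,\frac\delta2)$, with $1$ as the only short letter, form a trap at $z=1+i\tan\vartheta$.
\end{proposition}

\begin{proof}
Both sets lie in $H(h,0)\setminus\{0\}$, so Lemma~\ref{lem:one} settles $b=1$. Let $b\ge2$. There are two targets, $H(h,0)$ and $H(\vartheta,\frac\delta2)$, and two sources, $H(h,\delta\mu)$ and $H(\vartheta,\frac\delta2)\supset K_2$. By \eqref{eq:gain} and $\cot\vartheta\sin h=\frac\delta{2\mu}$, the gains are $\operatorname{Re}(e^{ih}c_b)=\frac\delta{2\mu}L_b$ and $\operatorname{Re}(e^{i\vartheta}c_b)=\delta L'_b$, where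
\[
L_b=1+\delta^b\,\frac{\sin((2b-1)h)}{\sin h},\qquad L'_b=1+\delta^{b-1}\cot\vartheta\sin((b-1)\vartheta).
\]
We write the loss as $\frac{\delta^b}{q'}\sin^2\frac{\beta-\alpha-\alpha'}2$, where $\frac{\beta-\alpha-\alpha'}2$ is $(b-1)h$, $(b-\frac32)h$ or $(b-2)h$ according as $\alpha+\alpha'$ is $2h$, $3h$ or $4h$. Multiplying the conditions for the first target by $2\mu/\delta$ and those for the second by $1/\delta$, we have to show $L_b\ge D_1,D_2$ and $L_b'-\frac12\ge D_3,D_4$, where
\begin{align*}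
D_1&=2\delta^{b-2}\sin^2((b-1)h), & D_2&=4\mu\,\delta^{b-2}\sin^2((b-\tfrac32)h),\\
D_3&=\mu^{-1}\delta^{b-2}\sin^2((b-\tfrac32)h), & D_4&=2\delta^{b-2}\sin^2((b-2)h).
\end{align*}
Note that $D_3=D_2/(4\mu^2)\le D_2/2$.

\emph{The letter $b=2$.} Since $\frac{\sin3h}{\sin h}=1+2\delta$, we have $L_2\ge1$, and $L_2'=1+\delta^2\ge1$. On the other side, $D_1=1-\delta\le1$, $D_2=2\mu(1-\mu)\le\frac12$, $D_3\le\frac14$ and $D_4=0$.

\emph{The letter $b=3$.} Since $\frac{\sin5h}{\sin h}=1+2\cos2h+2\cos4h=4\delta^2+2\delta-1\ge-1$, we have $L_3\ge1-\delta^3\ge\frac78$, and $L_3'=1+2\delta^4\ge1$. Next, $D_1=2\delta(1-\delta^2)\le\frac34$, because this function increases on $[0,\frac12]$, and $D_4=\delta(1-\delta)\le\frac14$. For $D_2=2\delta(\mu-\mu\cos3h)$ we use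
\[
\mu\cos3h=4\mu^4-3\mu^2=(1+\delta)^2-\tfrac32(1+\delta)=\delta^2+\tfrac\delta2-\tfrac12,
\]
which with $2\mu\le\sqrt3$ gives $D_2\le\delta(\sqrt3+1-\delta-2\delta^2)$. The derivative of this bound is $\sqrt3+1-2\delta-6\delta^2\ge\sqrt3-\frac32>0$ on $[0,\frac12]$, so $D_2$ is at most the value at $\delta=\frac12$, which is $\frac{\sqrt3}2<\frac78$. Finally $D_3\le\frac{\sqrt3}4<\frac12$.

\emph{The letters $b\ge4$.} Here $L_b\ge1-\delta^4/\sin h\ge\frac78$ and $L'_b-\frac12\ge\frac12-\frac1{8\sqrt3}>\frac25$. On the other side, $D_1\le2\delta^2\le\frac12$, $D_2\le4\mu\delta^2\le\frac{\sqrt3}2<\frac78$ and $D_3\le\delta^2/\mu\le\frac{\sqrt2}4<\frac25$. For $b=4$ we have $D_4=2\delta^2(1-\delta^2)\le\frac38<\frac25$, as $\delta^2\le\frac14$, and for $b\ge5$ we have $D_4\le2\delta^3\le\frac14$.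
\end{proof}

\section{The line for $0<y\le\sqrt3$}\label{sec:shallow}

Let $0<\vartheta\le\frac\pi3$, and put
\[
t=\tan h\in\bigl(0,\tfrac1{\sqrt3}\bigr],\qquad P=1+S .
\]
We shall use the identities
\begin{equation}\label{eq:ident}
S=t(1+\delta),\qquad\delta^2=P(1-S),\qquad\frac P\delta=\frac{1+t}{1-t},\qquad1-S=\frac{(1-t)^2}{1+t^2},
\end{equation}
which follow from $S=\frac{2t}{1+t^2}$ and $\delta=\frac{1-t^2}{1+t^2}$.

\subsection*{The trap}
We deform the pair $H(0,\frac12)$, $H(\frac\pi2,1)$ of Section~\ref{sec:near1}. For $K_1$ we take the direction $h$, in which the letter $1$ has no loss, and for $K_2$ the complementary direction $\frac\pi2-h$, so that the mixed steps keep the loss factor $1-\sin\beta$. By \eqref{eq:gain} the gain in the direction $h$ is $\cot\vartheta\sin h+X\cot\vartheta\sin(\beta-h)$. We let $q_1$ be its constant term; then $X$ cancels from the conditions for short letters. For $b=1$ and source $H(\frac\pi2-h,q_2)$ the condition becomes $q_1\ge\frac{1-S}{2q_2}$. A small $q_2$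 makes $K_2$ an easy target, so we take the smallest value allowed:
\[
q_1=\cot\vartheta\sin h=\frac\delta{2\cos h},\qquad q_2=\frac{1-S}{2q_1}=\frac{\delta\cos h}P .
\]
As $\vartheta\to0$ we recover $q_1\to\frac12$ and $q_2\to1$.

\begin{proposition}\label{prop:shallow}
Let $0<\vartheta\le\frac\pi3$. The sets $K_1=H(h,q_1)$ and $K_2=H(\frac\pi2-h,q_2)$, with $b$ short if and only if $\beta\le\frac\pi2$, form a trap at $z=1+i\tan\vartheta$.
\end{proposition}

The proof occupies the rest of the section.

\subsection*{Short letters}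
Let $\vartheta\le\beta\le\frac\pi2$ and $\alpha=h$. After canceling $q_1$ and dividing by $X$, Lemma~\ref{lem:step} asks for
\[
\text{(A1)}\quad\cot\vartheta\sin(\beta-h)\ge\frac1{q_1}\sin^2\frac{\beta-\vartheta}2,\qquad
\text{(A2)}\quad\cot\vartheta\sin(\beta-h)\ge\frac{1-\sin\beta}{2q_2}.
\]
Since $2q_2\cot\vartheta=2q_1q_2/\sin h=(1-S)/\sin h$, condition (A2) says $F(\beta)\ge0$ for $F(\beta)=(1-S)\sin(\beta-h)-\sin h\,(1-\sin\beta)$. We have $F(\vartheta)=0$ by the choice of $q_2$, and $F'(\beta)=(1-S)\cos(\beta-h)+\sin h\cos\beta\ge0$ on $[\vartheta,\frac\pi2]$.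

For $b=1$ the right side of (A1) is $0$ and the left side is positive. For $b\ge2$ we have $\vartheta\le\frac\pi4$. Put $\gamma=\beta-\vartheta\in(0,\frac\pi2-\vartheta]$. Then $\sin(\beta-h)=\sin(\gamma+h)\ge\sin\gamma\cos h$, so
\[
q_1\cot\vartheta\sin(\beta-h)\ge\cot^2\vartheta\sin h\cos h\sin\gamma=\frac{\delta^2}{2S}\sin\gamma=\frac{\delta^2}S\cot\frac\gamma2\,\sin^2\frac\gamma2 .
\]
Now $\cot\frac\gamma2\ge\cot(\frac\pi4-h)=\frac{1+t}{1-t}=\frac P\delta$, so the factor in front of $\sin^2\frac\gamma2$ is at least $\delta P/S\ge1$, because $\delta\ge S$ for $\vartheta\le\frac\pi4$.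

\subsection*{Long letters: the conditions and the damping}
Let $\beta>\frac\pi2$ and $\alpha=\frac\pi2-h$. By \eqref{eq:gain} and $\cot\vartheta\cos h=q_2P/S$, the gain is
\[
\cot\vartheta\,[\cos h-X\cos(\beta+h)]=\frac{q_2P}S\bigl[1-X(\cos\beta-t\sin\beta)\bigr],
\]
so gain minus $q_2$ equals $\frac{q_2}S[1-PX(\cos\beta-t\sin\beta)]$. The losses for the sources $K_1$ and $K_2$ are $X\frac{1-\sin\beta}{2q_1}$ and $X\frac{1+\cos(\beta+\vartheta)}{2q_2}$. Multiply everything by $\frac{S(1-S)}{q_2X}$ and use $P(1-S)=\delta^2$, $2q_1q_2=1-S$ and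
\[
\frac{S(1-S)}{2q_2^2}=\frac{S(1-S)P^2}{2\delta^2\cos^2h}=\frac{SP}{1+\delta}=Pt .
\]
With $E=(1-S)e^{\lambda\beta}$ the two conditions become
\begin{align*}
\text{(B1)}\qquad g_1&:=\delta^2(\cos\beta-t\sin\beta)+S(1-\sin\beta)\le E,\\
\text{(B2)}\qquad g_2&:=\delta^2(\cos\beta-t\sin\beta)+Pt\,\bigl(1+\cos(\beta+\vartheta)\bigr)\le E.
\end{align*}
The left sides are periodic in $\beta$ and the right side grows. At $\beta=2\pi$, to first order in $\vartheta$, both left sides are $1+\vartheta$, while $\lambda\approx\frac\vartheta2$ gives $E\approx1+(\pi-1)\vartheta$; this is the inequality $\pi>2$ again. We therefore need a lower bound for $\lambda$ that is exact to first order as $\vartheta\to0$ and comparable with $1-S$ and $P$.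

\begin{lemma}\label{lem:damping}
For $0<\vartheta\le\frac\pi3$ we have $t\le\frac12\ln\frac P\delta\le\lambda<1$. Consequently, for all $\beta\geq0$,
\[
\text{\rm(a)}\ \ E\ge\delta e^{\lambda(\beta-2)},\qquad\text{\rm(b)}\ \ E\ge e^{\lambda(\beta-\pi)},\qquad\text{\rm(c)}\ \ E\ge Pe^{\lambda(\beta-4)}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:ident}, $\frac12\ln\frac P\delta=\frac12\ln\frac{1+t}{1-t}=t+\frac{t^3}3+\dots\ge t$. Next, $\ln\frac P\delta=\ln(\sec\vartheta+\tan\vartheta)=I(\vartheta)$ with $I(\vartheta)=\int_0^\vartheta\sec s\,ds$, and the middle inequality says $f(\vartheta):=-2\ln\cos\vartheta-\vartheta I(\vartheta)\ge0$. We have $f'=2\tan\vartheta-I-\vartheta\sec\vartheta$, so $f(0)=f'(0)=0$, and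
\[
f''=\sec^2\vartheta\,(2-2\cos\vartheta-\vartheta\sin\vartheta)=4\sec^2\vartheta\,\sin h\,(\sin h-h\cos h)\ge0,
\]
because $\tan h\ge h$. The function $-\ln\cos\vartheta$ is convex and vanishes at $0$, so $\lambda=-\ln\cos\vartheta/\vartheta$ is nondecreasing and at most $3\ln2/\pi<1$.

Thus $\delta/P\ge e^{-2\lambda}$. Since $1-S=\delta\cdot\frac\delta P$, this gives (a). Inserting $\delta=e^{-\lambda\vartheta}$ in (a) and using $\vartheta+2\le\frac\pi3+2<\pi$ gives (b). Inserting $\delta\ge Pe^{-2\lambda}$ in (a) gives (c).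
\end{proof}

We verify (B1) and (B2) for all real $\beta>\frac\pi2$, in three ranges. In the first the term $\cos\beta-t\sin\beta$ is negative and helps. In the last $E$ is already larger than the maxima of $g_1$ and $g_2$ over all angles. The middle range, where neither is true, takes the most work.

\subsection*{The range $\frac\pi2<\beta\le\pi$}
(B1) Write $\beta=\pi-\tau$ with $0\le\tau<\frac\pi2$. Then $\cos\beta\le0\le\sin\beta$, so $g_1\le1-\sin\tau$. The function $-\ln(1-\sin\tau)$ vanishes at $0$ and has derivative $\frac{\cos\tau}{1-\sin\tau}=\frac{1+\sin\tau}{\cos\tau}\ge1$, so $1-\sin\tau\le e^{-\tau}$. With $\lambda<1$ and Lemma~\ref{lem:damping}(b) we get $g_1\le e^{-\lambda\tau}\le E$.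

(B2) On $[\frac\pi2+h,\pi+h]$ the cosine is at most $\max(-\sin h,-\cos h)=-\sin h$, so $\cos\beta-t\sin\beta=\cos(\beta+h)/\cos h\le-t$. If $\beta+\vartheta\le\pi$, then $\cos(\beta+\vartheta)\le\cos(\frac\pi2+\vartheta)=-S$ and $g_2\le-\delta^2t+Pt(1-S)=0$. If $\beta+\vartheta>\pi$, then $\cos(\beta+\vartheta)\le\cos(\pi+\vartheta)=-\delta$, and $\delta\ge\frac12$, $P<2$, $t<\frac23$ give
\[
g_2\le t\bigl(P(1-\delta)-\delta^2\bigr)\le t\bigl(1-\tfrac14\bigr)<\tfrac12\le\delta .
\]
Since $\beta>\pi-\vartheta\ge\frac{2\pi}3>2$, Lemma~\ref{lem:damping}(a) gives $\delta\le E$.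

\subsection*{The range $\beta\ge\frac{3\pi}2$}
By Lemma~\ref{lem:damping}(c), $\lambda\ge t$ and $\frac{3\pi}2-4>0.7$, we have $E\ge P(1+0.7t)$.

(B1) Write $g_1=S+\delta^2\cos\beta-(S+\delta^2t)\sin\beta$. From $2\delta^2\le1+\delta$ we get $\delta^2t=\frac{\delta^2S}{1+\delta}\le\frac S2$, so by the Cauchy--Schwarz inequality
\[
g_1\le S+\sqrt{(1-S^2)^2+\tfrac94S^2}=S+\sqrt{1+\tfrac14S^2+S^4}.
\]
As $t\ge\frac S2$, we have $0.7t\ge\frac S3$ and $E\ge(1+S)(1+\frac S3)=S+1+\frac S3+\frac{S^2}3$. Now
\[
\Bigl(1+\frac S3+\frac{S^2}3\Bigr)^2-\Bigl(1+\frac14S^2+S^4\Bigr)=\frac23S+\Bigl(\frac79-\frac14\Bigr)S^2+\frac29S^3-\frac89S^4\ge0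
\]
for $0\le S\le1$, because $\frac23S+\frac29S^3\ge(\frac23+\frac29)S^4$.

(B2) We have $g_2\le\delta^2\sec h+2Pt=P\,[(1-S)\sec h+2t]$. By \eqref{eq:ident} and $\sec h=\sqrt{1+t^2}$, $(1-S)\sec h=(1-t)^2/\sqrt{1+t^2}\le(1-t)^2$. So the bracket is at most $1+t^2\le1+0.7t$, since $t\le\frac1{\sqrt3}<0.7$.

\subsection*{The range $\pi\le\beta\le\frac{3\pi}2$}
Write $\beta=\pi+\tau$ with $0\le\tau\le\frac\pi2$. By Lemma~\ref{lem:damping}(b) and $\lambda\ge t$,
\[
E\ge e^{\lambda\tau}\ge1+t\tau+\tfrac12t^2\tau^2 .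
\]
In each condition, small $\vartheta$ is handled by a direct bound. For larger $\vartheta$ we remove the parameter $\vartheta$ by monotonicity and are left with an explicit function of $\tau$; three such functions occur, and each is shown to be positive by the fact that a convex function lies above its tangent lines.

\medskip
\emph{Condition (B1).} Here $g_1=S-\delta^2\cos\tau+(S+\delta^2t)\sin\tau$, and $S+\delta^2t=t(1+\delta+\delta^2)=t+\delta S$. Since $\delta\cos\tau-S\sin\tau=\cos(\vartheta+\tau)$, it suffices to show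
\[
W:=1-S+\delta\cos(\vartheta+\tau)+t(\tau-\sin\tau)+\tfrac12t^2\tau^2\ge0 .
\]
The last two terms are nonnegative and increase with $t$. If $\vartheta\le\frac\pi6$, then $\cos(\vartheta+\tau)\ge\cos(\vartheta+\frac\pi2)=-S$, so $W\ge1-S(1+\delta)\ge1-2S\ge0$.

Let $\frac\pi6\le\vartheta\le\frac\pi3$ and $\omega=\frac\pi2-\vartheta\ge\frac\pi6$. The first three terms of $W$ equal $-d(\omega)$, where
\[
d(\omega)=\sin\omega\sin(\tau-\omega)+\cos\omega-1 .
\]
If $\tau\le\omega$, then $d(\omega)\le0$ and $W\ge0$. So let $\tau>\omega$. For fixed $\tau$, the function $d$ is nonincreasing on $[\frac\pi6,\tau]$: its derivative at $s$ is $\sin(\tau-2s)-\sin s$, and $-s\le\tau-2s\le s\le\frac\pi2$ because $s\le\tau\le\frac\pi2\le3s$.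

If $\frac\pi6\le\vartheta\le\frac\pi4$, then $\frac\pi4\le\omega<\tau$ and $t\ge t_1:=\tan\frac\pi{12}=2-\sqrt3=0.26794\ldots$, with $t_1^2=0.07179\ldots$. Using $d(\omega)\le d(\frac\pi4)$ we get $W\ge f_1(\tau)$, where
\[
f_1(\tau)=t_1(\tau-\sin\tau)+\tfrac12t_1^2\tau^2-\tfrac12(\sin\tau-\cos\tau)+1-\tfrac{\sqrt2}2 .
\]
On $[\frac\pi4,\frac\pi2]$ we have $f_1''=t_1\sin\tau+t_1^2+\frac12(\sin\tau-\cos\tau)>0$, and
\begin{align*}
f_1(\tfrac\pi2)&=t_1(\tfrac\pi2-1)+\tfrac{\pi^2}8t_1^2+\tfrac12-\tfrac{\sqrt2}2>0.152+0.088-0.208>0,\\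
f_1'(\tfrac\pi2)&=t_1+\tfrac\pi2t_1^2-\tfrac12<0.268+0.113-0.5<0 .
\end{align*}
The tangent line at $\frac\pi2$ gives $f_1(\tau)\ge f_1(\frac\pi2)>0$ on $[\frac\pi4,\frac\pi2]$.

If $\frac\pi4\le\vartheta\le\frac\pi3$, then $\frac\pi6\le\omega<\tau$ and $t\ge t_2:=\tan\frac\pi8=\sqrt2-1=0.41421\ldots$, with $t_2^2=0.17157\ldots$. Using $d(\omega)\le d(\frac\pi6)$ we get $W\ge f_2(\tau)$, where
\[
f_2(\tau)=t_2(\tau-\sin\tau)+\tfrac12t_2^2\tau^2-\tfrac12\sin(\tau-\tfrac\pi6)+1-\tfrac{\sqrt3}2 .
\]
On $[\frac\pi6,\frac\pi2]$ we have $f_2''=t_2\sin\tau+t_2^2+\frac12\sin(\tau-\frac\pi6)>0$, and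
\begin{align*}
f_2(\tfrac\pi3)&=t_2\bigl(\tfrac\pi3-\tfrac{\sqrt3}2\bigr)+\tfrac{\pi^2}{18}t_2^2+\tfrac34-\tfrac{\sqrt3}2\\
&=0.07504\ldots+0.09407\ldots-0.11602\ldots>0.053,\\
f_2'(\tfrac\pi3)&=\tfrac12t_2+\tfrac\pi3t_2^2-\tfrac{\sqrt3}4=0.2071\ldots+0.1796\ldots-0.4330\ldots\in(-0.047,0).
\end{align*}
The tangent line at $\frac\pi3$ is decreasing, so on $[\frac\pi6,\frac\pi2]$ it is smallest at $\frac\pi2$, and $f_2(\tau)>0.053-0.047\cdot\frac\pi6>0$.

\medskip
\emph{Condition (B2).} Put $p=Pt$. Then $g_2=\delta^2(t\sin\tau-\cos\tau)+p(1-\delta\cos\tau+S\sin\tau)$, and the coefficient of $\sin\tau$ is $\delta^2t+pS=Pt(1-S)+PtS=p$. It suffices to show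
\[
U:=1-p(1+\sin\tau)+\delta(\delta+p)\cos\tau+t\tau+\tfrac12t^2\tau^2\ge0 .
\]
If $\vartheta\le\frac\pi4$, then $\tau\ge\sin\tau$ and $p-t=St$ give
\[
p(1+\sin\tau)-t\tau\le p+St\sin\tau\le(1+2S)t\le(1+\sqrt2)(\sqrt2-1)=1,
\]
so $U\ge0$.

Let $\frac\pi4\le\vartheta\le\frac\pi3$. Then $p\le P_0t$ with $P_0=1+\frac{\sqrt3}2$. Also $\delta\ge\frac12$ and $p\ge(1+\frac{\sqrt2}2)(\sqrt2-1)=\frac{\sqrt2}2$, so $\delta(\delta+p)\ge0.6$. Hence
\[
U\ge1+0.6\cos\tau+t\bigl(\tau-P_0(1+\sin\tau)\bigr)+\tfrac12t^2\tau^2 .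
\]
For fixed $\tau$ this bound is nonincreasing in $t\in[0,\frac1{\sqrt3}]$. Indeed, its $t$-derivative is $\tau+t\tau^2-P_0(1+\sin\tau)$, where $\tau+t\tau^2\le(1+\frac\pi{2\sqrt3})\tau\le2\tau$, while $1\ge\frac2\pi\tau$ and $\sin\tau\ge\frac2\pi\tau$ give $P_0(1+\sin\tau)\ge\frac{4P_0}\pi\tau\ge2\tau$. Setting $t=\frac1{\sqrt3}$ we get $U\ge f_3(\tau)$, where
\[
f_3(\tau)=1+0.6\cos\tau-p_0(1+\sin\tau)+\frac\tau{\sqrt3}+\frac{\tau^2}6,\qquad p_0=\frac{P_0}{\sqrt3}=\frac12+\frac1{\sqrt3}=1.07735\ldots
\]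
The derivatives are $f_3'=-0.6\sin\tau-p_0\cos\tau+\frac1{\sqrt3}+\frac\tau3$ and $f_3''=-0.6\cos\tau+p_0\sin\tau+\frac13$. The function $f_3''$ is increasing on $[0,\frac\pi2]$, and $f_3''(\frac\pi6)=-0.3\sqrt3+\frac12p_0+\frac13>0$, so $f_3$ is convex on $[\frac\pi6,\frac\pi2]$. We compute
\begin{align*}
f_3(\tfrac\pi3)&=1.3-p_0P_0+\tfrac\pi{3\sqrt3}+\tfrac{\pi^2}{54}\\
&=1.3-2.01036\ldots+0.60459\ldots+0.18277\ldots>0.076,\\
f_3'(\tfrac\pi3)&=-0.3\sqrt3-\tfrac12p_0+\tfrac1{\sqrt3}+\tfrac\pi9\\
&=-0.51961\ldots-0.53867\ldots+0.57735\ldots+0.34906\ldots\in(-0.132,0).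
\end{align*}
The tangent line at $\frac\pi3$ gives $f_3(\tau)>0.076-0.132\cdot\frac\pi6>0$ on $[\frac\pi6,\frac\pi2]$. On $[0,\frac\pi6]$ we have $f_3'\le-\frac{\sqrt3}2p_0+\frac1{\sqrt3}+\frac\pi{18}<-0.933+0.578+0.175<0$, so $f_3(\tau)\ge f_3(\frac\pi6)>0$.

\medskip
The three ranges cover all $\beta>\frac\pi2$, so Proposition~\ref{prop:shallow} is proved. The sets in Propositions~\ref{prop:steep} and~\ref{prop:shallow} are contained in half-planes $H(\alpha,q)$ with $q>0$ and $\alpha\in\{h,\vartheta,\frac\pi2-h\}\subset(0,\frac\pi2)$, and the two propositions cover all $\vartheta\in(0,\frac\pi2)$. This proves Proposition~\ref{prop:line}, and with it Theorem~\ref{thm:main} and Theorem~\ref{thm:parabola}(i).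

\begin{thebibliography}{1}

\bibitem{source}
Publ. Math. Debrecen \textbf{90}/3-4 (2017), 407--433, DOI: 10.5486/PMD.2017.7620,
\texttt{http://publi.math.unideb.hu/load\_doc.php?p=2146\&t=pap}.

\end{thebibliography}
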